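# Continuous derivations of $L^1(G)^{**}$ that are not inner in $M(G)^{**}$

## 1. Reading the mass that a functional carries near a point

Let $G$ be an infinite compact metrizable abelian group, written additively, with normalized Haar measure $\lambda$; integrals $dx$ are with respect to $\lambda$. Fix Borel sets $B_1\supset B_2\supset\cdots$ forming a neighborhood base at $0$. The running example is $G=(\mathbb Z/2)^{\mathbb N}$ with $B_n=V_n$, the open subgroup of all $x$ whose first $n$ coordinates vanish.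

The dual of $L^1(G)$ is $L^\infty(G)$, with $\langle\varphi,h\rangle=\int\varphi h\,dx$, so $L^1(G)^{**}=L^\infty(G)^*$. An element $F$ of this space is a bounded functional on $L^\infty(G)$, and part of it may sit "infinitely close" to a point $g\in G$. To read that part, choose a bounded Borel function $u$ on $G$ (a weight), put $u_g(x)=u(x-g)$, and set
$$\beta_g(F)=\lim_{n\to\infty}F\big(1_{g+B_n}u_g\big).\tag{1}$$

**Lemma 1.** If $|u|\le C$, the limit (1) exists for every $F\in L^\infty(G)^*$ and $g\in G$, and $\sum_{g\in G}|\beta_g(F)|\le C\|F\|$.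

**Proof.** The sets $g+(B_n\setminus B_{n+1})$ are pairwise disjoint. Given $n_1$, choose unimodular $c_n$ with $c_nF(1_{g+(B_n\setminus B_{n+1})}u_g)\ge0$. Then
$$\sum_{n\le n_1}\big|F(1_{g+(B_n\setminus B_{n+1})}u_g)\big|=F\Big(\sum_{n\le n_1}c_n1_{g+(B_n\setminus B_{n+1})}u_g\Big)\le C\|F\|.$$
So the series of the differences $F(1_{g+B_n}u_g)-F(1_{g+B_{n+1}}u_g)$ converges absolutely, and the limit exists. For distinct $g_1,\dots,g_s$ the sets $g_i+B_n$ are pairwise disjoint once $n$ is large. The same insertion of unimodular constants gives $\sum_i|F(1_{g_i+B_n}u_{g_i})|\le C\|F\|$; let $n\to\infty$. $\square$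

So $\ell(F):=\sum_g\beta_g(F)\delta_g$ is a discrete measure of norm at most $C\|F\|$, linear in $F$ and in $u$. Two examples. If $F=\varphi\in L^1(G)$, then $\ell(F)=0$, since $\int_{g+B_n}|\varphi|\to0$ (points are $\lambda$-null as $G$ is infinite). If $u=1$ and $E$ is a weak* cluster point of $e_n=\lambda(B_n)^{-1}1_{B_n}$, then $E(1_{B_n})=1$ for all $n$, because $e_{n'}$ vanishes off $B_n$ for $n'\ge n$. If $g\neq0$ and $(g+B_n)\cap B_n=\emptyset$, then $E(1_{g+B_{n'}})=0$ for $n'\ge n$. So $\ell(E)=\delta_0$.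

Now take a functional $r_0\in L^\infty(G)^*$ that vanishes on $C(G)$, let $r_0\,\Box\,\delta_g$ be its translate $h\mapsto r_0(h(\cdot+g))$, and put
$$D(F)=\sum_{g\in G}\beta_g(F)\;r_0\,\Box\,\delta_g .\tag{2}$$
The series converges in norm and $\|D\|\le C\|r_0\|$. The purpose of this operator is to be a derivation of $L^1(G)^{**}$ that is not a commutator with any element of $M(G)^{**}$. The work lies in choosing the weight $u$ and the functional $r_0$.

## 2. Inner derivations and the two theorems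

**Definition (first Arens product).** Let $A$ be a Banach algebra. For $\varphi,\psi\in A$, $h\in A^*$, $F,n\in A^{**}$ put
$$\langle h\cdot\varphi,\psi\rangle=\langle h,\varphi\psi\rangle,\qquad \langle n\cdot h,\varphi\rangle=\langle n,h\cdot\varphi\rangle,\qquad\langle F\,\Box\,n,h\rangle=\langle F,n\cdot h\rangle .$$

This product makes $A^{**}$ a Banach algebra and extends the product of $A$. If $\varphi_i\to F$ and $\psi_k\to n$ weak* with $\varphi_i,\psi_k\in A$, then $\langle F\Box n,h\rangle=\lim_i\langle n,h\cdot\varphi_i\rangle=\lim_i\lim_k\langle h,\varphi_i\psi_k\rangle$, so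
$$F\,\Box\,n=\lim_i\lim_k\varphi_i\psi_k\quad\text{(weak*, in this order)}.\tag{3}$$
Hence $F\mapsto F\Box n$ is weak*-continuous for every $n\in A^{**}$. For $\mu\in A$, the identity $\langle\mu\Box F,h\rangle=\langle F\cdot h,\mu\rangle=\langle F,h\cdot\mu\rangle$ shows that $F\mapsto\mu\Box F$ is weak*-continuous too.

For a locally compact group $G$, apply this to $L^1(G)$ and to the measure algebra $M(G)$. The second adjoint of the inclusion embeds $L^1(G)^{**}$ in $M(G)^{**}$: an element $F\in L^1(G)^{**}$ acts on $H\in M(G)^*$ by $\langle F,H\rangle=\langle F,H|_{L^1(G)}\rangle$. In this way $L^1(G)^{**}$ is a closed ideal of $M(G)^{**}$.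

**Definition.** A derivation of $L^1(G)^{**}$ is a linear map $D$ with $D(F\Box F')=D(F)\Box F'+F\Box D(F')$. For $m\in M(G)^{**}$ put $\mathrm{ad}_m(F)=F\Box m-m\Box F$. The derivation $D$ is inner in $M(G)^{**}$ if $D=\mathrm{ad}_m|_{L^1(G)^{**}}$ for some $m\in M(G)^{**}$.

The question, posed in "Derivations, Multipliers And Topological Centers Of Certain Banach Algebras Related To Locally Compact Groups", is whether for every locally compact $G$ every continuous derivation $D:L^1(G)^{**}\to L^1(G)^{**}$ is inner in $M(G)^{**}$. With a stronger continuity hypothesis the following is known: for every locally compact group $G$ and every weak*-continuous derivation $D$ of $L^1(G)^{**}$ there is $\mu\in M(G)$ with $D=\mathrm{ad}_\mu$. Without it, the answer to the question is no. Write $\mathrm{Inn}=\{\mathrm{ad}_m|_{L^1(G)^{**}}:m\in M(G)^{**}\}$ and $\mathrm{Der}(L^1(G)^{**})$ for the Banach space of continuous derivations with the operator norm.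

**Theorem A.** Let $G=(\mathbb Z/2)^{\mathbb N}$. There is a linear map $a\mapsto D_a$ from $\ell^\infty$ into the continuous derivations of $L^1(G)^{**}$, with $\|D_a\|\le\|a\|_\infty$ and $D_a=0$ for $a\in c_0$, such that for all $a\in\ell^\infty$ and $m\in M(G)^{**}$
$$\big\|D_a-\mathrm{ad}_m|_{L^1(G)^{**}}\big\|\ \ge\ \tfrac12\limsup_j|a_j| .$$
So $D_a$ is not inner in $M(G)^{**}$ when $a\notin c_0$ (for example $a=(1,1,1,\dots)$). Moreover, $\ell^\infty/c_0$ embeds isomorphically into $\mathrm{Der}(L^1(G)^{**})/\overline{\mathrm{Inn}}$.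

**Theorem B.** Every compact group $G$ whose abelianization $G/\overline{[G,G]}$ is infinite (in particular every infinite compact abelian group) has a continuous derivation of $L^1(G)^{**}$ at positive distance from $\mathrm{Inn}$.

Theorem A (Sections 3–7) already answers the question; Theorem B takes Sections 8–10. Which other groups, for example infinite discrete ones, have the property is not settled here.

## 3. The Arens product when $G$ is compact and abelian

Until the end of Section 9 the group is as in Section 1. Let $F\in L^1(G)^{**}$, $m\in M(G)^{**}$, $H\in M(G)^*$, and let $h$ be a bounded Borel function representing $H|_{L^1(G)}\in L^\infty(G)$. We compute both products with $H$.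

For $\nu\in M(G)$ and $\varphi\in L^1(G)$ the convolution $\nu*\varphi$ is in $L^1(G)$, so $\langle H\cdot\nu,\varphi\rangle=\langle h,\nu*\varphi\rangle=\int\!\!\int h(y+x)\,d\nu(y)\,\varphi(x)\,dx$. Therefore $(H\cdot\nu)|_{L^1(G)}$ is the function $h\cdot\nu$ below, and
$$\langle m\Box F,H\rangle=\langle m,F\cdot h\rangle,\quad\langle F\cdot h,\nu\rangle=\langle F,h\cdot\nu\rangle,\quad(h\cdot\nu)(x)=\int h(y+x)\,d\nu(y).\tag{4}$$

In the other order, $\langle H\cdot\varphi,\nu\rangle=\langle h,\varphi*\nu\rangle=\int(h\cdot\varphi)\,d\nu$, where $(h\cdot\varphi)(y)=\int h(x+y)\varphi(x)\,dx$ is a continuous function of $y$. So $H\cdot\varphi$ lies in the copy of $C(G)$ inside $M(G)^*$, and $\langle m\cdot H,\varphi\rangle=\langle m,h\cdot\varphi\rangle$ depends only on the restriction of $m$ to $C(G)$. By the Riesz theorem this restriction is a measure $\mu:=m|_{C(G)}\in M(G)$. By Fubini, $\int(h\cdot\varphi)\,d\mu=\int\varphi(x)\int h(x+y)\,d\mu(y)\,dx$. Hence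
$$F\Box m=F\Box\mu,\qquad\langle F\Box\mu,h\rangle=\langle F,\mu\cdot h\rangle,\qquad(\mu\cdot h)(x)=\int h(x+y)\,d\mu(y),\tag{5}$$
and $\langle\varphi,\mu\cdot h\rangle=\langle h,\varphi*\mu\rangle$. In particular (5) applies to $m\in L^1(G)^{**}$. Both products depend on $H$ only through $h$, which confirms the ideal property here. Since $G$ is abelian, $h\cdot\nu=\nu\cdot h$.

Let $R=\{r\in L^\infty(G)^*:r|_{C(G)}=0\}$, a norm-closed subspace. By (5),
$$F\,\Box\,r=0\qquad(F\in L^1(G)^{**},\ r\in R).\tag{6}$$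

As an example, let $E$ be the cluster point of $(e_n)$ from Section 1. For $h\in C(G)$ we have $\langle e_n,h\rangle\to h(0)$, so $E|_{C(G)}=\delta_0$ and $F\Box E=F\Box\delta_0=F$ for every $F$: $E$ is a right identity. For $r\in R$ we get $r\Box E=r$ but $E\Box r=0$. So $L^1(G)^{**}$ is far from commutative, although $G$ is abelian, as soon as $R\neq0$. And $R\ne0$ by Hahn–Banach, since $C(G)$ is a closed proper subspace of $L^\infty(G)$. (Proper: choose disjoint nonempty open sets $O_1,O_2,\dots$ shrinking to a non-isolated point $x$, with closures disjoint and missing $x$, and let $O=\bigcup_iO_{2i}$. If $1_O$ equaled a continuous $k$ a.e., then $k=1$ on every $O_{2i}$ and $k=0$ on every $O_{2i+1}$, as nonempty open sets have positive measure, so $k$ would not be continuous at $x$.)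

Let $M_c(G)$ be the set of diffuse measures, a closed ideal of $M(G)$ containing $L^1(G)$. Write $\mu=\mu_d+\mu_c$ for the splitting into discrete and diffuse parts.

**Lemma 2.** If $\mu\in M_c(G)$, then $\sup_y|\mu|(y+B_n)\to0$.

**Proof.** The supremum decreases with $n$. If it does not tend to $0$, there are $\varepsilon>0$ and $y_n$ with $|\mu|(y_n+B_n)\ge\varepsilon$ for all $n$. Let $y$ be a cluster point of $(y_n)$. Given a closed neighborhood $W$ of $y$, choose a neighborhood $U$ of $0$ with $y+U+U\subset W$. For large $n$ we have $B_n\subset U$, and $y_n\in y+U$ for infinitely many $n$; so $y_n+B_n\subset W$ for some $n$ and $|\mu|(W)\ge\varepsilon$. Letting $W$ shrink to $\{y\}$ gives $|\mu|(\{y\})\ge\varepsilon$, a contradiction. $\square$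

## 4. Finite groups, derivations into $R$, and two choices that fail

**Finite groups.** If $G$ is finite, all four spaces are the group algebra $\mathbb C[G]$. Given a derivation $D$, put $m=|G|^{-1}\sum_gD(\delta_g)\delta_{g}^{-1}$. Then
$$\delta_hm=\frac1{|G|}\sum_g\big(D(\delta_{hg})-D(\delta_h)\delta_g\big)\delta_g^{-1}=\frac1{|G|}\sum_gD(\delta_{hg})\delta_{hg}^{-1}\delta_h-D(\delta_h)=m\delta_h-D(\delta_h),$$
so $D=\mathrm{ad}_{-m}$ is inner.

**Weak*-continuous derivations.** In our setting ($G$ compact abelian) they all vanish. By the known result such a $D$ is $\mathrm{ad}_\mu$ with $\mu\in M(G)$. The maps $F\mapsto F\Box\mu$ and $F\mapsto\mu\Box F$ are weak*-continuous and agree on $L^1(G)$, so $\mathrm{ad}_\mu=0$.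

**Derivations into $R$.** If a linear map $D$ takes values in $R$, then $F\Box D(F')=0$ by (6). So $D$ is a derivation exactly when
$$D(F\Box F')=D(F)\Box F'.\tag{7}$$
The first maps to try are $F\mapsto r\Box F$ with $r\in R$. (For $h\in C(G)$, $\langle r\Box F,h\rangle=r(\mu\cdot h)=0$ with $\mu=F|_{C(G)}$, since $\mu\cdot h\in C(G)$.) They are nonzero for $r\ne0$, as $r\Box E=r$. But $F\Box r=0$, so $r\Box F=\mathrm{ad}_{-r}(F)$, and these maps are inner. The operator (2) is the next thing to try: move the translates of $r$ according to the atoms that $F$ shows.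

**The weight $u=1$ gives an inner derivation.** Let $G=(\mathbb Z/2)^{\mathbb N}$, $B_n=V_n$, $u=1$, and suppose $r_0\in R$ satisfies $r_0\Box\mu=0$ for all $\mu\in M_c(G)$. The function $1_{g+V_n}$ is continuous. So with $\mu=F|_{C(G)}$ we get $\beta_g(F)=\lim_n\mu(g+V_n)=\mu(\{g\})$, that is, $\ell(F)=\mu_d$. Hence $D(F)=r_0\Box\mu_d=r_0\Box\mu=r_0\Box F=\mathrm{ad}_{-r_0}(F)$. The weight $1$ reads only what continuous functions see. We need a weight that oscillates near $0$.

**An arbitrary $r\in R$ does not give a derivation.** Split $G=(\mathbb Z/2)^{\mathbb N}=H\times K$ into odd and even coordinates, and let $\lambda_H\in M_c(G)$ be the Haar measure of $H$. Take $h(x)=k(x_K)$ with $k$ a bounded Borel function on $K$ not a.e. equal to a continuous one. Then $h$ is not a.e. equal to a continuous function on $G$ (average over $H$), so by Hahn–Banach there is $r\in R$ with $r(h)=1$. Since $\lambda_H\cdot h=h$, we get $\langle r\Box\lambda_H,h\rangle=1$. Let $u=1$ and let $F'\in L^\infty(G)^*$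 be any extension of $\lambda_H$ from $C(G)$. For $k'\in C(G)$ we have $\langle E\Box F',k'\rangle=E(\lambda_H\cdot k')=(\lambda_H\cdot k')(0)=\int k'\,d\lambda_H$. So $E\Box F'$ restricts to the diffuse measure $\lambda_H$, and the operator (2) with this $r$ gives $D(E\Box F')=r\Box(\lambda_H)_d=0$. But $D(E)\Box F'=r\Box\lambda_H\ne0$, so (7) fails. We need $r_0\in R$ that is killed by all diffuse measures, singular ones included.

## 5. A criterion: a function $f$ seen by $r_0$ but not by nearby oscillations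

**Proposition 3.** Let $B_1\supset B_2\supset\cdots$ be Borel sets forming a neighborhood base at $0$. Suppose there is a Borel function $f$, $|f|\le1$, with the following two properties.

* **(A)** For every finite $\mathcal M\subset M_c(G)$ and $\varepsilon>0$ there is $\varphi\in L^1(G)$ with $\|\varphi\|_1\le1$, $\mathrm{Re}\langle\varphi,f\rangle\ge\frac12$ and $\|\varphi*\mu\|_1<\varepsilon$ for all $\mu\in\mathcal M$.
* **(B)** There are pairwise disjoint Borel sets $E_j$ and Borel functions $\psi_j\in L^1(G)$ vanishing off $E_j$, $\|\psi_j\|_1=1$, such that: for each $n$, $E_j\subset B_n$ for all large $j$; for each $j$, $E_j\cap B_n=\emptyset$ for all large $n$; and $\sup_y\big|\int f(x+y)\psi_j(x)\,dx\big|\to0$ as $j\to\infty$.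

Then the conclusion of Theorem A holds for $G$.

Property (A) will produce $r_0$ with $\mathrm{Re}\,r_0(f)\ge\frac12$. The $\psi_j$ of (B) define the weight $u$, and their limits are test functionals $z$ on which inner derivations cannot be seen by $f$.

**Step 1: the functional $r_0$.** This step builds $r_0\in R$ annihilated by all diffuse measures. Index functions $\varphi$ as in (A) by the pairs $(\mathcal M,\varepsilon)$, directed by enlarging $\mathcal M$ and shrinking $\varepsilon$, and let $r_0\in L^\infty(G)^*$ be a weak* cluster point. Then $\|r_0\|\le1$ and $\mathrm{Re}\,r_0(f)\ge\frac12$. For $\mu\in M_c(G)$ and $h\in L^\infty(G)$, eventually $|\langle\varphi,\mu\cdot h\rangle|=|\langle h,\varphi*\mu\rangle|\le\|h\|_\infty\varepsilon$ for any prescribed $\varepsilon$. So by (5)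
$$r_0\,\Box\,\mu=0\qquad(\mu\in M_c(G)).\tag{8}$$
For $h\in C(G)$ and $e_n=\lambda(B_n)^{-1}1_{B_n}\in L^1(G)\subset M_c(G)$, the functions $(e_n\cdot h)(x)=\lambda(B_n)^{-1}\int_{B_n}h(x+y)\,dy$ converge uniformly to $h$, and $r_0(e_n\cdot h)=\langle r_0\Box e_n,h\rangle=0$. Hence $r_0(h)=0$, that is, $r_0\in R$. Since $C(G)$ is translation invariant, $r_0\Box\delta_g\in R$ for all $g$.

**Step 2: the weights and the reading maps.** This step attaches to $a\in\ell^\infty$ a weight that pairs with $\psi_j$ to give $a_j$. Let $\mathrm{sgn}\,\psi_j=\psi_j/|\psi_j|$ where $\psi_j\ne0$ and $0$ elsewhere, and put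
$$u_a=\sum_ja_j\,\overline{\mathrm{sgn}\,\psi_j}\,1_{E_j}.$$
The $E_j$ are disjoint, so $u_a$ is Borel, linear in $a$, $|u_a|\le\|a\|_\infty$, and $\langle\psi_j,u_a\rangle=a_j\|\psi_j\|_1=a_j$. With $u=u_a$ in Lemma 1 we get $\ell_a(F)=\sum_g\beta_g(F)\delta_g$ with $\|\ell_a(F)\|\le\|a\|_\infty\|F\|$, bilinear in $(a,F)$.

**Step 3: how $\ell_a$ treats convolution.** We need to know what $\ell_a$ does to a product. The claim is
$$\ell_a(F\,\Box\,\mu)=\ell_a(F)*\mu_d\qquad(F\in L^1(G)^{**},\ \mu\in M(G)).\tag{9}$$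
Write $u=u_a$. For $\mu=\delta_y$, $(\delta_y\cdot(1_{g+B_n}u_g))(x)=1_{g+B_n}(x+y)\,u(x+y-g)=1_{g-y+B_n}(x)\,u_{g-y}(x)$. By (5), $\beta_g(F\Box\delta_y)=\beta_{g-y}(F)$, so $\ell_a(F\Box\delta_y)=\sum_g\beta_{g-y}(F)\delta_g=\ell_a(F)*\delta_y$. For discrete $\mu$, (9) follows by linearity and norm continuity. For $\mu\in M_c(G)$, $|(\mu\cdot(1_{g+B_n}u_g))(x)|\le\|a\|_\infty|\mu|(g-x+B_n)$. So
$$\big|F(\mu\cdot(1_{g+B_n}u_g))\big|\le\|F\|\,\|a\|_\infty\sup_y|\mu|(y+B_n)\to0$$
by Lemma 2. Thus $\beta_g(F\Box\mu)=0$ for all $g$, and (9) holds in general by linearity.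

**Step 4: the derivation.** We verify (7). Put
$$D_a(F)=r_0\,\Box\,\ell_a(F)=\sum_g\beta_g(F)\,r_0\Box\delta_g .$$
This lies in $R$ because $R$ is norm closed; it is linear in $a$ and in $F$, and $\|D_a\|\le\|a\|_\infty$. Let $F,F'\in L^1(G)^{**}$ and $\mu'=F'|_{C(G)}$. By (5) and (9),
$$D_a(F\Box F')=D_a(F\Box\mu')=r_0\Box\big(\ell_a(F)*\mu'_d\big).$$
By (5), associativity and (8), as $\ell_a(F)*\mu'_c\in M_c(G)$,
$$D_a(F)\Box F'=D_a(F)\Box\mu'=r_0\Box\big(\ell_a(F)*\mu'\big)=r_0\Box\big(\ell_a(F)*\mu'_d\big).$$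
The two agree, and $F\Box D_a(F')=0$ by (6). So $D_a$ is a continuous derivation.

**Step 5: vanishing on $c_0$.** If $a$ is finitely supported, then $u_a=0$ on $B_n$ for large $n$, because $E_j\cap B_n=\emptyset$ for large $n$. Then every $1_{g+B_n}u_g$ vanishes and $D_a=0$. Since $\|D_a\|\le\|a\|_\infty$, $D_a=0$ for all $a\in c_0$.

**Step 6: test functionals.** We find $z$ on which $D_a$ is explicitly known. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and $z=w^*\text{-}\lim_{j\to\mathcal U}\psi_j$ in $L^\infty(G)^*$, which exists by weak* compactness; $\|z\|\le1$. If $g\ne0$, choose $n$ with $(g+B_n)\cap B_n=\emptyset$. For large $j$, $\psi_j$ lives in $E_j\subset B_n$, so $z(1_{g+B_{n'}}u_g)=0$ for $n'\ge n$ and $\beta_g(z)=0$. For $g=0$ and every $n$, $z(1_{B_n}u_a)=\lim_{\mathcal U}\langle\psi_j,u_a\rangle=\lim_{\mathcal U}a_j$. Hence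
$$D_a(z)=\big(\lim_{\mathcal U}a_j\big)\,r_0.\tag{10}$$

**Step 7: inner derivations vanish at $(z,f)$.** Let $m\in M(G)^{**}$. For $\nu\in M(G)$, by Fubini,
$$|\langle\psi_j,\nu\cdot f\rangle|=\Big|\int\!\!\int f(x+y)\psi_j(x)\,dx\,d\nu(y)\Big|\le\|\nu\|\sup_y\Big|\int f(x+y)\psi_j(x)\,dx\Big|\to0 .$$
So $\langle z,\nu\cdot f\rangle=0$, and as $f\cdot\nu=\nu\cdot f$ also $\langle z,f\cdot\nu\rangle=0$, for all $\nu\in M(G)$. With $\nu=m|_{C(G)}$, (5) gives $\langle z\Box m,f\rangle=0$. By (4), $z\cdot f=0$ as an element of $M(G)^*$, so $\langle m\Box z,f\rangle=0$. Thus $\langle\mathrm{ad}_m(z),f\rangle=0$. As $\|z\|\le1$ and $|f|\le1$, (10) yields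
$$\|D_a-\mathrm{ad}_m\|\ge\big|\langle(D_a-\mathrm{ad}_m)(z),f\rangle\big|=\big|\lim_{\mathcal U}a_j\big|\,|r_0(f)|\ge\tfrac12\big|\lim_{\mathcal U}a_j\big|.$$
Let $\mathcal U$ contain a set of indices along which $|a_j|\to\limsup_j|a_j|$. This gives the lower bound of Theorem A.

**Step 8: the quotient space.** The norm of $a+c_0$ in $\ell^\infty/c_0$ is $\limsup_j|a_j|$. Since $D_a=D_{a+c}$ for $c\in c_0$, the distance of $D_a$ to $\mathrm{Inn}$ is at most $\inf_{c}\|a+c\|_\infty=\|a+c_0\|$, and by Step 7 at least $\frac12\|a+c_0\|$. So $\ell^\infty/c_0\to\mathrm{Der}/\overline{\mathrm{Inn}}$ is bounded above by $1$ and below by $\frac12$. $\square$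

## 6. Random sign patterns on $(\mathbb Z/2)^N$ and characters of small subgroups

It remains to find $f$ on $(\mathbb Z/2)^{\mathbb N}$. Property (A) is hard: $\varphi$ must correlate with the fixed $f$ and yet be almost killed by any finitely many diffuse measures. This section treats one scale. Let $\Gamma=(\mathbb Z/2)^N$, with norms taken with respect to counting measure, and let $w(\gamma)$, $\gamma\in\Gamma$, be i.i.d. with $P(w=1)=P(w=-1)=p/2$ and $P(w=0)=1-p$.

**Lemma 4.** Fix $k\in\mathbb N$ and $p\in(0,1)$. With probability tending to $1$ as $N\to\infty$, $w$ has the following property $(\ast_k)$: for all real $\nu_1,\dots,\nu_k\in\ell^1(\Gamma)$ with $\|\nu_i\|_1\le1$ and $\|\nu_i\|_\infty\le k^{-3}$ there is $\varphi:\Gamma\to\mathbb R$ with $\|\varphi\|_1=1$, $\varphi w=|\varphi|$ and $\|\varphi*\nu_i\|_1\le3/k$ for all $i$.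

Here $w$ is fixed first, and $\varphi$ may depend on the $\nu_i$. The first idea is $\varphi=w/\|w\|_1$. It handles $\nu=|\Gamma|^{-1}1_\Gamma$ well, since $\|\varphi*\nu\|_1=|\sum w|/\|w\|_1$ is small by the law of large numbers. It fails for $\nu=|S|^{-1}1_S$ with $S$ a subgroup of fixed size. Indeed $\|w*\nu\|_1=\sum_C\big|\sum_{x\in C}w(x)\big|$ over cosets $C$ of $S$, and as $N\to\infty$ the law of large numbers gives
$$\|\varphi*\nu\|_1\to\frac{E|\sum_{x\in S}w(x)|}{p|S|}\ge\frac{|S|\,p\,(1-p)^{|S|-1}}{p|S|}=(1-p)^{|S|-1}\ge1-p|S| .$$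
In Section 7, $w$ must be sparse: we will need $(\ast_k)$ for all $k\le j$ with $p=2^{-j-4}$. For $k=j$ large and $|S|\in[k^3,2k^3)$ a power of $2$, $p|S|$ is tiny and the limit is close to $1$, not below $3/k$. A sparse $w$ mostly meets a coset in at most one point, and nothing cancels. For this $\nu$, however, a nontrivial character $\chi$ of $S$, moved to a coset $C$, satisfies $\chi_C*\nu=0$ exactly. Over the many cosets of a small $S$, a random $w$ agrees with $\pm\chi_C$ on some cosets. So keep only the part of $w$ that copies a character on cosets of $S$. The signs $\pm$ stay random, and they take care of spread-out $\nu$.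

Two standard inequalities are used. Hoeffding (one-sided): for independent $[0,1]$-valued $X_1,\dots,X_n$, a deviation of $\sum X_i$ from its mean by at least $tn$ in a given direction has probability at most $e^{-2t^2n}$. McDiarmid: if changing the $i$-th of independent variables changes $X$ by at most $c_i$, then $P(X-EX\ge t)\le e^{-2t^2/\sum c_i^2}$.

**Step 1: thresholds.** We fix, before $N$, levels separating heavy from light values of the $\nu_i$. Let $T=k^2$ and $\eta_1=1/k$. Inductively put $L_t=k/\eta_t\in\mathbb N$, $s_t=2^{L_t}$, $\kappa_t=2(p/2)^{s_t}$, and choose $\eta_{t+1}<\eta_t$ with $1/\eta_{t+1}\in\mathbb N$ and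
$$\eta_{t+1}\le\frac{\kappa_t}{16k^2s_t}.\tag{11}$$
These depend only on $k,p$.

**Step 2: the good events.** We define what $w$ must satisfy. Let $S$ be a subgroup with $|S|\le s_t$ and $\chi:S\to\{\pm1\}$ a character. Fix representatives $x_C$ of the cosets $C$ of $S$, and let $\chi_C(x)=\chi(x-x_C)$ on $C$, $0$ off $C$. Put $Y_C=\theta\in\{\pm1\}$ if $w=\theta\chi_C$ on $C$, and $Y_C=0$ if this holds for neither sign. The $Y_C$ are independent (they depend on disjoint parts of $w$), and $P(Y_C=1)=P(Y_C=-1)=\kappa/2$ with $\kappa=2(p/2)^{|S|}\ge\kappa_t$. Let $\Phi=\sum_CY_C\chi_C$. Let $Q_t$ be the event that for all such $(S,\chi)$: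

* (a) $\#\{C:Y_C\ne0\}\ge\frac12\kappa|\Gamma|/|S|$;
* (b) $\|\Phi*\nu\|_1\le\kappa|\Gamma|/(2k)$ for all $\nu\in\mathcal K_t:=\{\nu\text{ real}:\|\nu\|_1\le1,\ \|\nu\|_\infty\le\eta_{t+1}\}$.

**Step 3: (b) needs checking only at finitely many $\nu$.** A union bound needs a finite set. Write $\eta=\eta_{t+1}$ and let $N$ be so large that $1/\eta\le|\Gamma|$. Every extreme point of $\mathcal K_t$ has the form $\eta\sigma1_B$ with $|B|=1/\eta$ and $\sigma$ a sign function:

* if two coordinates have $0<|\nu|<\eta$, absolute mass can be shifted between them in both directions, and $\nu$ is not extreme;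
* if exactly one coordinate has $0<|\nu|<\eta$, then $\|\nu\|_1$ is not an integer multiple of $\eta$ while $1$ is one, so $\|\nu\|_1<1$ and that coordinate can be perturbed in both directions;
* if none does and the support has fewer than $1/\eta$ points, then $\|\nu\|_1\le1-\eta$, and a zero coordinate can be perturbed in both directions.

The function $\nu\mapsto\|\Phi*\nu\|_1$ is convex and $\mathcal K_t$ is compact, so (b) holds on $\mathcal K_t$ once it holds at these at most $(2|\Gamma|)^{1/\eta}$ points.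

**Step 4: $P(Q_t)\to1$.** Fix $(S,\chi)$. The number in (a) is a sum of $|\Gamma|/|S|$ independent indicators of mean $\kappa$. By Hoeffding with $t=\kappa/2$, (a) fails with probability at most $\exp(-\kappa^2|\Gamma|/(2|S|))$.

For (b), fix an extreme $\nu$ and let $X=\|\Phi*\nu\|_1$. Since $EY_CY_{C'}=0$ for $C\ne C'$, $EY_C^2=\kappa$, $\|\chi_C*\nu\|_2\le\|\chi_C\|_1\|\nu\|_2=|S|\,\|\nu\|_2$ and $\|\nu\|_2^2\le\|\nu\|_\infty\|\nu\|_1\le\eta$,
$$E\|\Phi*\nu\|_2^2=\kappa\sum_C\|\chi_C*\nu\|_2^2\le\kappa\,\frac{|\Gamma|}{|S|}\,|S|^2\eta=\kappa|\Gamma||S|\eta .$$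
By Cauchy–Schwarz, $EX\le|\Gamma|^{1/2}(\kappa|\Gamma||S|\eta)^{1/2}=|\Gamma|(\kappa|S|\eta)^{1/2}\le\kappa|\Gamma|/(4k)$. The last inequality amounts to $\eta\le\kappa/(16k^2|S|)$, which follows from (11). Changing one $Y_C$ changes $X$ by at most $2\|\chi_C*\nu\|_1\le2|S|$. By McDiarmid,
$$P\Big(X\ge\frac{\kappa|\Gamma|}{2k}\Big)\le\exp\Big(-\frac{2(\kappa|\Gamma|/4k)^2}{(|\Gamma|/|S|)\,4|S|^2}\Big)=\exp\Big(-\frac{\kappa^2|\Gamma|}{32k^2|S|}\Big).$$
A subgroup with $|S|\le2^{L_t}$ is generated by $L_t$ elements, so there are at most $|\Gamma|^{L_t}s_t$ pairs $(S,\chi)$. Using $\kappa\ge\kappa_t$ and $|S|\le s_t$,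
$$P(Q_t\text{ fails})\le|\Gamma|^{L_t}s_t\Big[e^{-\kappa_t^2|\Gamma|/(2s_t)}+(2|\Gamma|)^{1/\eta_{t+1}}e^{-\kappa_t^2|\Gamma|/(32k^2s_t)}\Big]\to0,$$
since the exponents $L_t$ and $1/\eta_{t+1}$ do not depend on $N$. Hence $P(Q_1\cap\dots\cap Q_T)\to1$.

**Step 5: splitting the $\nu_i$ with little mass in the middle.** From here on assume $Q_1\cap\dots\cap Q_T$; given $\nu_1,\dots,\nu_k$, we choose the threshold. Let $A_t=\{\gamma:\max_i|\nu_i(\gamma)|\ge\eta_t\}$. These sets increase with $t$, and $|A_t|\le k/\eta_t=L_t$. The sets $A_{t+1}\setminus A_t$, $1\le t\le T$, are disjoint, so $\sum_{t\le T}\sum_i|\nu_i|(A_{t+1}\setminus A_t)\le k$. As $T=k^2$, some $t\le T$ has $\sum_i|\nu_i|(A_{t+1}\setminus A_t)\le1/k$. Fix it, and split $\nu_i=\nu_i^{\mathrm h}+\nu_i^{\mathrm o}+\nu_i^{\mathrm l}$ by restriction to $A_t$, $A_{t+1}\setminus A_t$, $\Gamma\setminus A_{t+1}$.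

**Step 6: choosing the subgroup and the character.** The character must nearly kill the heavy parts. Let $S$ be the subgroup generated by $A_t$; $|S|\le2^{|A_t|}\le s_t$. By Parseval on $S$, the average over $\chi\in\hat S$ of $\sum_i\big|\sum_{s\in S}\nu_i^{\mathrm h}(s)\chi(s)\big|^2$ is $\sum_i\|\nu_i^{\mathrm h}\|_2^2\le k\cdot k^{-3}=k^{-2}$. So some $\chi$ has $\big|\sum_s\nu_i^{\mathrm h}(s)\chi(s)\big|\le1/k$ for all $i$.

**Step 7: the function $\varphi$.** For this $(S,\chi)$ let $\mathcal G=\{C:Y_C\ne0\}$, nonempty by (a), and $\varphi=\Phi/(|S||\mathcal G|)$. On $C\in\mathcal G$ we have $\Phi=Y_C\chi_C=w=\pm1$, and $\Phi=0$ elsewhere. So $\|\varphi\|_1=1$ and $\varphi w=|\varphi|$. We estimate the three convolutions.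

* Heavy: for $s\in S$, $\chi_C(x-s)=\chi(s)\chi_C(x)$, so $\chi_C*\nu_i^{\mathrm h}=\big(\sum_s\nu_i^{\mathrm h}(s)\chi(s)\big)\chi_C$ and $\|\varphi*\nu_i^{\mathrm h}\|_1\le1/k$.
* Middle: $\|\varphi*\nu_i^{\mathrm o}\|_1\le\|\nu_i^{\mathrm o}\|_1\le1/k$.
* Light: $\nu_i^{\mathrm l}\in\mathcal K_t$, and by (a), (b) $\|\varphi*\nu_i^{\mathrm l}\|_1\le\dfrac{\kappa|\Gamma|/(2k)}{\kappa|\Gamma|/2}=\dfrac1k$.

The sum is at most $3/k$. $\square$

## 7. Gluing sparse patterns at rapidly growing scales on $(\mathbb Z/2)^{\mathbb N}$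

We now prove Theorem A. Let $G=(\mathbb Z/2)^{\mathbb N}$, let $q_n:G\to\Gamma_n=(\mathbb Z/2)^n$ be the projection on the first $n$ coordinates, $V_n=\ker q_n$ and $B_n=V_n$.

**Step 1: the patterns.** We choose scales so that later patterns are sparse inside the cells of earlier ones. Let $p_j=2^{-j-4}$ and $N_0=0$. Choose inductively $N_j\ge N_{j-1}+3$ and $w_j:\Gamma_{N_j}\to\{-1,0,1\}$ such that, with $W_j=q_{N_j}^{-1}(\{w_j\ne0\})$:

1. $\lambda(W_j\cap(x+V_n))\le2p_j\lambda(V_n)$ for all $x$, where $n=N_{j-1}+2$ (hence also for all smaller $n$, whose cosets are unions of these);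
2. $w_j$ satisfies $(\ast_k)$ for all $k\le j$.

For random $w$ with $p=p_j$, the second condition holds with probability tending to $1$ as $N_j\to\infty$ by Lemma 4. A coset of $V_n$ consists of $2^{N_j-n}$ cosets of $V_{N_j}$, so by Hoeffding the first fails with probability at most $2^n\exp(-2p_j^2\,2^{N_j-n})\to0$. So a choice exists.

**Step 2: the function $f$.** We let the finest pattern win. Since $\sum\lambda(W_j)\le\sum2p_j<\infty$, almost every $x$ lies in finitely many $W_j$. Put $f(x)=w_j(q_{N_j}(x))$ if $j$ is the largest index with $x\in W_j$, that is, for $x$ in the Borel set $W_j\setminus\bigcup_{j'>j}W_{j'}$. Put $f(x)=0$ if $x$ lies in no $W_j$ or in infinitely many. So $f$ is Borel and $|f|\le1$. Let $f_j$ be defined in the same way from $W_1,\dots,W_j$ only. Then $f_j$ is constant on cosets of $V_{N_j}$, $f=f_j$ off $\bigcup_{j'>j}W_{j'}$, and $|f-f_j|\le2$. For $j'>j$ we have $N_{j'-1}+2\ge N_j+2$, so by condition 1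
$$\text{in every coset of }V_{N_j}\text{ or }V_{N_j+2}\text{ the set }\textstyle\bigcup_{j'>j}W_{j'}\text{ has relative measure}\le\sum_{j'>j}2p_{j'}=2^{-j-3}.\tag{12}$$

**Step 3: property (A).** We transport $(\ast_k)$ from $\Gamma_{N_j}$ to $G$. Splitting into real and imaginary parts and scaling (which changes $\varepsilon$ by a constant factor), we may take real $\mu_1,\dots,\mu_K\in M_c(G)$ with $\|\mu_i\|\le1$. Choose $k\ge K$ with $3/k<\varepsilon$. By Lemma 2 choose $j\ge k$ with $|\mu_i|(y+V_{N_j})\le k^{-3}$ for all $i,y$. Let $\nu_i=(q_{N_j})_*\mu_i$, add zeros to have $k$ measures, take $\varphi$ from $(\ast_k)$ for $w_j$, and put $\tilde\varphi=2^{N_j}\varphi\circ q_{N_j}$. Then $\|\tilde\varphi\|_1=1$ and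
$$(\tilde\varphi*\mu_i)(x)=\int\tilde\varphi(x-y)\,d\mu_i(y)=2^{N_j}(\varphi*\nu_i)(q_{N_j}(x)),$$
so $\|\tilde\varphi*\mu_i\|_1=\|\varphi*\nu_i\|_1\le3/k<\varepsilon$. If $\varphi(\gamma)\ne0$, then $w_j(\gamma)\ne0$ and $f_j=w_j(\gamma)$ on $q_{N_j}^{-1}(\gamma)$. By (12) the mean of $f$ over this coset differs from $w_j(\gamma)$ by at most $2\cdot2^{-j-3}\le\frac14$. Hence $\langle\tilde\varphi,f\rangle\ge\sum_\gamma\varphi(\gamma)w_j(\gamma)-\frac14=\frac34$.

**Step 4: property (B).** Between the scales $N_j$ and $N_{j+1}$ the function $f$ is almost constant, and we put an oscillation there. Let $e_n$ here denote the $n$-th unit vector of $G$, $b_j=e_{N_j+1}$, $b_j'=e_{N_j+1}+e_{N_j+2}$,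
$$E_j=(b_j+V_{N_j+2})\cup(b_j'+V_{N_j+2})\subset V_{N_j}\setminus V_{N_j+1},\qquad\psi_j=\frac{1_{b_j+V_{N_j+2}}-1_{b_j'+V_{N_j+2}}}{2\lambda(V_{N_j+2})}.$$
The $E_j$ are disjoint, $\|\psi_j\|_1=1$, $E_j\subset B_n$ if $N_j\ge n$, and $E_j\cap B_n=\emptyset$ if $n\ge N_j+1$. The number $\int f(x+y)\psi_j(x)\,dx$ is half the difference of the means of $f$ over two cosets of $V_{N_j+2}$ inside the one coset $y+V_{N_j}$, where $f_j$ is constant. By (12) each mean is within $2\cdot2^{-j-3}$ of that constant. So the modulus is at most $\frac12\cdot2\cdot2^{-j-2}=2^{-j-2}\to0$, uniformly in $y$.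

Proposition 3 now gives Theorem A. $\blacksquare$

This agrees with the known result: for $a\notin c_0$ the map $D_a$ is not weak*-continuous, since otherwise it would be $\mathrm{ad}_\mu$ with $\mu\in M(G)$.

## 8. Følner sets in place of subgroups: arbitrary finite abelian groups

For Theorem B we need a version of Lemma 4 on cyclic groups, where a few elements may generate everything. The subgroup generated by the heavy set is replaced by a set $P$ of bounded size that the heavy elements almost preserve, and characters are rounded to roots of unity.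

**Lemma 5.** Given $k,L$, let $M^*=M^*(k,L)\ge1$ satisfy $(1+1/k)^{M^*}\ge(M^*+1)^L$ and put $s(k,L)=(M^*+1)^L$. If $A$ is a subset of a finite abelian group with $|A|\le L$, there is a nonempty $P$ with $|P|\le s(k,L)$ and $|(P+a)\triangle P|\le2|P|/k$ for all $a\in A$.

**Proof.** Let $P_M=\{\sum_{a\in A}n_aa:0\le n_a\le M\}$, so $P_0=\{0\}$. Then $|P_M|\le(M+1)^L$, $P_M\subset P_{M+1}$, and $P_M+a\subset P_{M+1}$ for $a\in A$. Some $M<M^*$ has $|P_{M+1}|\le(1+1/k)|P_M|$; otherwise $|P_{M^*}|>(1+1/k)^{M^*}\ge(M^*+1)^L$. For $P=P_M$ and $a\in A$, $|(P+a)\triangle P|=2\big(|(P+a)\cup P|-|P|\big)\le2|P|/k$. $\square$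

For instance, if $A=\{a\}$ with $a$ of large order, $P_M$ is the segment $\{0,a,\dots,Ma\}$, which a shift by $a$ changes in two points.

Let $\Gamma$ be a finite abelian group, $d$ an even integer, $U_d$ the $d$-th roots of unity, and $w(\gamma)$ i.i.d. with $P(w=\omega)=p/d$ for $\omega\in U_d$ and $P(w=0)=1-p$.

**Lemma 6.** Fix $k$, $p\in(0,1)$ and an even $d\ge4k$. With probability at least $1-\Psi(|\Gamma|)$, where $\Psi(n)\to0$ as $n\to\infty$ and $\Psi$ depends only on $k,p,d$, $w$ has the following property $(\ast\ast_k)$. Let $\Omega$ be a probability space and $\nu_i^v(\gamma)\in\mathbb C$ measurable in $v\in\Omega$ ($i\le k$), $|\nu_i^v(\gamma)|\le b_i(\gamma)$ with $\sum_\gamma b_i(\gamma)\le1$ and $b_i(\gamma)\le k^{-3}$. Then there is $\varphi:\Gamma\to\mathbb C$ with $\|\varphi\|_1=1$, $\varphi w=|\varphi|$ and $\int_\Omega\|\varphi*\nu_i^v\|_1\,dv\le6/k$ for all $i$.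

The parameter $v$ is there for the circle, where a translate of a cell is not a cell.

**Step 1: thresholds.** As before they are fixed in advance. Let $T=k^2$, $\eta_1=1/k$, $L_t=k/\eta_t$, $s_t=s(k,L_t)$, $\kappa_t=2(p/d)^{s_t}$, and choose $\eta_{t+1}<\eta_t$ with $1/\eta_{t+1}\in\mathbb N$ and $\eta_{t+1}\le\kappa_t/(64k^2s_t^2)$.

**Step 2: the good events.** We define the pattern searched for in $w$. Let $\emptyset\ne P\subset\Gamma$, $|P|\le s_t$, $\chi\in\hat\Gamma$. Fix a maximal $X\subset\Gamma$ such that the sets $x+P$, $x\in X$, are disjoint. By maximality every $\gamma+P$ meets some $x+P$, so $\Gamma=X+P-P$ and $|X|\ge|\Gamma|/|P|^2$. For $y\in P$ let $\rho(y)\in U_d$ be a nearest point to $\chi(y)$, so $|\rho-\chi|\le\pi/d$ on $P$. Let $Y_x=\theta\in\{\pm1\}$ if $w(x+y)=\theta\rho(y)$ for all $y\in P$, and $Y_x=0$ if this holds for neither sign (note $-1\in U_d$). The $Y_x$ are independent and $P(Y_x=1)=P(Y_x=-1)=\kappa/2$ with $\kappa=2(p/d)^{|P|}\ge\kappa_t$. Put $\Phi=\sum_xY_x\Phi_x$,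 where $\Phi_x(x+y)=\overline{\rho(y)}$ for $y\in P$ and $\Phi_x=0$ off $x+P$. Let $Q_t$ be the event that for all $(P,\chi)$:

* (a) $\mathcal G=\{x:Y_x\ne0\}$ has $|\mathcal G|\ge\frac12\kappa|X|$;
* (b) $\|\Phi*\nu\|_1\le\kappa|X||P|/(4k)$ for all real $\nu$ with $\|\nu\|_1\le1$, $\|\nu\|_\infty\le\eta_{t+1}$.

**Step 3: $P(Q_t)\to1$.** We repeat the concentration argument with the new sizes. For one $(P,\chi)$, (a) fails with probability at most $e^{-\kappa^2|X|/2}$ by Hoeffding. For (b), when $|\Gamma|\ge1/\eta_{t+1}$, Step 3 of Lemma 4 applies verbatim, and it suffices to consider at most $(2|\Gamma|)^{1/\eta_{t+1}}$ extreme points $\nu$. For each, the $Y_x$ are uncorrelated with $EY_x^2=\kappa$, and $\|\Phi_x*\nu\|_2^2\le|P|^2\eta_{t+1}$. So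
$$E\|\Phi*\nu\|_1\le|\Gamma|^{1/2}\big(\kappa|X||P|^2\eta_{t+1}\big)^{1/2}\le\frac{\kappa|X||P|}{8k},$$
because $\eta_{t+1}\le\kappa_t/(64k^2s_t^2)\le\kappa|X|/(64k^2|\Gamma|)$. Changing one $Y_x$ changes $\|\Phi*\nu\|_1$ by at most $2|P|$, so McDiarmid bounds the failure probability by
$$\exp\Big(-\frac{2(\kappa|X||P|/8k)^2}{4|X||P|^2}\Big)=\exp\Big(-\frac{\kappa^2|X|}{128k^2}\Big).$$
Each $P$ is the range of an $s_t$-tuple, so there are at most $|\Gamma|^{s_t+1}$ pairs $(P,\chi)$. With $|X|\ge|\Gamma|/s_t^2$ and $\kappa\ge\kappa_t$,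
$$P(Q_t\text{ fails})\le|\Gamma|^{s_t+1}\Big[e^{-\kappa_t^2|\Gamma|/(2s_t^2)}+(2|\Gamma|)^{1/\eta_{t+1}}e^{-\kappa_t^2|\Gamma|/(128k^2s_t^2)}\Big],$$
which tends to $0$ as $|\Gamma|\to\infty$ at a rate depending only on $k,p,d,t$.

**Step 4: splitting, and the choice of $P$ and $\chi$.** From here on assume $Q_1,\dots,Q_T$. Let $A_t=\{\gamma:\max_ib_i(\gamma)\ge\eta_t\}$, so $|A_t|\le L_t$. As in Lemma 4 choose $t\le T$ with $\sum_ib_i(A_{t+1}\setminus A_t)\le1/k$, and split $\nu_i^v=\nu_i^{\mathrm h,v}+\nu_i^{\mathrm o,v}+\nu_i^{\mathrm l,v}$ by restriction to $A_t$, $A_{t+1}\setminus A_t$, $\Gamma\setminus A_{t+1}$. Take $P$ from Lemma 5 for $A=A_t$, $L=L_t$. By Parseval the average over $\chi\in\hat\Gamma$ of $\int\sum_i\big|\sum_a\nu_i^{\mathrm h,v}(a)\chi(a)\big|^2dv$ is $\int\sum_i\|\nu_i^{\mathrm h,v}\|_2^2\,dv\le k\cdot k^{-3}$. So for some $\chi$, by Cauchy–Schwarz, $\int|c_i^v|\,dv\le1/k$ for all $i$, where $c_i^v=\sum_a\nu_i^{\mathrm h,v}(a)\chi(a)$.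

**Step 5: the function $\varphi$.** Let $\varphi=\Phi/(|P||\mathcal G|)$; $\mathcal G\neq\emptyset$ by (a). On $x+P$ with $x\in\mathcal G$ we have $\Phi w=Y_x^2|\rho|^2=1=|\Phi|$. So $\|\varphi\|_1=1$ and $\varphi w=|\varphi|$. We estimate the three parts.

* Light: the real and imaginary parts of $\nu_i^{\mathrm l,v}$ satisfy the hypotheses in (b), so by (a), (b) $\|\varphi*\nu_i^{\mathrm l,v}\|_1\le\dfrac{2\kappa|X||P|/(4k)}{\kappa|X||P|/2}=\dfrac1k$.
* Middle: $\|\varphi*\nu_i^{\mathrm o,v}\|_1\le b_i(A_{t+1}\setminus A_t)\le1/k$.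
* Heavy: let $\varphi'$ be $\varphi$ with $\bar\rho$ replaced by $\bar\chi$, so $\|\varphi-\varphi'\|_1\le\pi/d\le1/k$; this costs at most $1/k$. For $\nu=\nu_i^{\mathrm h,v}$, $\big((\bar\chi1_P)*\nu\big)(y)=\bar\chi(y)\sum_a\nu(a)\chi(a)1_P(y-a)$ differs from $c_i^v\,\bar\chi(y)1_P(y)$ in $\ell^1$ by at most $\sum_{a\in A_t}|\nu(a)|\,|(P+a)\triangle P|\le2|P|/k$. As $\varphi'$ is a combination of $|\mathcal G|$ translates of $\bar\chi1_P$ with coefficients of modulus $1/(|P||\mathcal G|)$, we get $\|\varphi'*\nu_i^{\mathrm h,v}\|_1\le|c_i^v|+2/k$. Integrated over $v$, the heavy contribution is at most $\frac1k+\frac1k+\frac2k=\frac4k$.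

The total is at most $6/k$. $\square$

## 9. Cells on the circle and on profinite groups

**Proposition 7.** The conclusion of Theorem A holds for $Q=\mathbb T$ and for every infinite metrizable profinite abelian group $Q$.

We verify (A) and (B) of Proposition 3.

**Step 1: cells.** We need nested partitions into cells of equal measure.

* If $Q$ is infinite metrizable profinite abelian, choose strictly decreasing open subgroups $V_n$ with $V_0=Q$, $\bigcap V_n=0$; by compactness they form a neighborhood base at $0$. Let $\Gamma_n=Q/V_n$, $q_n$ the quotient map, $B_n=V_n$.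
* If $Q=\mathbb T=\mathbb R/\mathbb Z$, let $\Gamma_n=2^{-n}\mathbb Z/\mathbb Z$, $q_n(x)=g$ if $x\in g+[0,2^{-n})$, and $B_n=(-2^{-n},2^{-n})$.

In both cases the cells $q_n^{-1}(\gamma)$ of level $n$ have measure $|\Gamma_n|^{-1}$ and refine those of level $n-1$, and $|\Gamma_n|\to\infty$.

**Step 2: the function $f$.** It is glued as in Section 7. Let $N_0=0$, $p_j=2^{-j-4}$, $d_j=4j$. Choose $N_j\ge N_{j-1}+3$ and $w_j:\Gamma_{N_j}\to U_{d_j}\cup\{0\}$ such that $W_j=q_{N_j}^{-1}(\{w_j\ne0\})$ has relative measure at most $2p_j$ in each cell of level at most $N_{j-1}+2$, and $w_j$ satisfies $(\ast\ast_k)$ for all $k\le j$. This is possible for large $N_j$. Lemma 6 applies because $d_j$ is even and $d_j\ge4k$ for $k\le j$. By Hoeffding, the first condition fails for random $w$ with probability at most $|\Gamma_n|\exp(-2p_j^2|\Gamma_{N_j}|/|\Gamma_n|)$, $n=N_{j-1}+2$. Define $f,f_j$ as in Section 7. Then $|f|\le1$, $f_j$ is constant on cells of level $N_j$, and $|f-f_j|\le2\cdot1_{\bigcup_{j'>j}W_{j'}}$,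 where this set has relative measure at most $2^{-j-3}$ in each cell of level $N_j$ or $N_j+2$.

**Step 3: property (A).** We push measures to $\Gamma_{N_j}$. After scaling let $\mu_1,\dots,\mu_K\in M_c(Q)$ with $\|\mu_i\|\le\frac12$. Take $k\ge K$ with $6/k<\varepsilon$, and $j\ge k$ large; write $N=N_j$ and $\tilde\varphi=|\Gamma_N|\,\varphi\circ q_N$ for $\varphi:\Gamma_N\to\mathbb C$.

In the profinite case $\|\tilde\varphi*\mu\|_1=\|\varphi*(q_N)_*\mu\|_1$; use a one-point $\Omega$ and $b_i=|(q_N)_*\mu_i|$.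

For $\mathbb T$, put $\tau=2^{-N}$ and $\nu^v(g)=\mu((g+v-\tau,g+v])$ for $v\in\Omega=[0,\tau)$ with normalized Lebesgue measure; this is measurable in $v$. For $g'\in\Gamma_N$,
$$(\tilde\varphi*\mu)(g'+v)=\tau^{-1}\sum_g\varphi(g)\,\mu\big(g'+v-g-[0,\tau)\big)=\tau^{-1}(\varphi*\nu^v)(g'),$$
because $g'+v-g-[0,\tau)=(g'-g+v-\tau,\,g'-g+v]$. Integrating over $v\in[0,\tau)$ and summing over $g'$ gives $\|\tilde\varphi*\mu\|_1=\int_\Omega\|\varphi*\nu^v\|_1\,dv$. Use $b_i(g)=|\mu_i|((g-\tau,g+\tau))$, which dominates $|\nu_i^v(g)|$. Each point lies in at most two of these intervals, so $\sum_gb_i(g)\le2\|\mu_i\|\le1$.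

In both cases $\max b_i\le\max_i\sup_y|\mu_i|(y+B_N)\le k^{-3}$ for large $j$ by Lemma 2. By $(\ast\ast_k)$ for $w_j$ (add zero measures to have $k$) there is $\varphi$ with $\|\tilde\varphi\|_1=1$ and $\|\tilde\varphi*\mu_i\|_1\le6/k<\varepsilon$. If $\varphi(\gamma)\ne0$, then $f_j=w_j(\gamma)$ on the cell of $\gamma$, and the mean of $f$ over it is within $2\cdot2^{-j-3}\le\frac14$ of $w_j(\gamma)$. Since $\varphi w_j=|\varphi|$, $\mathrm{Re}\langle\tilde\varphi,f\rangle\ge1-\frac14=\frac34$.

**Step 4: property (B), profinite case.** The set $V_{N_j}\setminus V_{N_j+1}$ contains a coset of $V_{N_j+1}$, hence two different cosets $b_j+V_{N_j+2}$ and $b_j'+V_{N_j+2}$. Define $E_j,\psi_j$ with them as in Section 7. The $E_j$ are disjoint, $E_j\subset B_n$ if $N_j\ge n$, and $E_j\cap B_n=\emptyset$ if $n\ge N_j+1$. For each $y$ the two translated cosets lie in $y+V_{N_j}$, where $f_j$ is constant, so $\big|\int f(x+y)\psi_j(x)\,dx\big|\le2^{-j-2}$ as before.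

**Step 5: property (B), circle.** Here a translate of a cell meets two cells, so $\psi_j$ must oscillate many times. Let $\tau_j=2^{-N_j}$ and $E_j=[\tau_j/2,\tau_j)$; these are disjoint since $\tau_{j+1}\le\tau_j/8$. Let $\psi_j=\pm2/\tau_j$, alternately, on $2^{j+1}$ consecutive intervals of equal length $\tau_j2^{-j-2}$ partitioning $E_j$, and $0$ off $E_j$; $\|\psi_j\|_1=1$. We have $E_j\subset B_n$ if $N_j\ge n$, and $E_j\cap B_n=\emptyset$ if $2^{-n}\le\tau_j/2$.

Fix $y$. The set $y+[0,\tau_j)$ meets at most two cells of level $N_j$, so $x\mapsto f_j(x+y)$ on $[0,\tau_j)$ is a constant $c_1$ before some point and a constant $c_2$ after it, $|c_i|\le1$. Neighboring intervals cancel and $\int\psi_j=0$, so the integral of $\psi_j$ over an initial or a final segment has modulus at most that of one interval, $\frac2{\tau_j}\tau_j2^{-j-2}=2^{-j-1}$. Hence $\big|\int f_j(x+y)\psi_j(x)\,dx\big|\le2\cdot2^{-j-1}=2^{-j}$. The error from $f-f_j$ is at most $2\cdot\frac2{\tau_j}\cdot2\tau_j2^{-j-3}=2^{-j}$,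 as $y+E_j$ meets at most two cells of measure $\tau_j$. So the supremum over $y$ is at most $2^{1-j}\to0$. $\square$

## 10. Lifting derivations from $G/N$ to $G$

Now $G$ is a compact group, not necessarily abelian, $N$ a closed normal subgroup, $Q=G/N$, $\pi:G\to Q$ the quotient map, and $\lambda_N$ the normalized Haar measure of $N$, viewed in $M(G)$.

**Proposition 8.** For every continuous derivation $D_Q$ of $L^1(Q)^{**}$ there is a continuous derivation $D$ of $L^1(G)^{**}$ whose distance to the inner derivations $\mathrm{ad}_m$, $m\in M(G)^{**}$, is at least the distance of $D_Q$ to $\{\mathrm{ad}_{m'}:m'\in M(Q)^{**}\}$.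

**Step 1: maps between the measure algebras.** We need a contractive homomorphism each way. Let $\theta:M(G)\to M(Q)$ be the push-forward, a contractive homomorphism. As $N$ is normal, $\delta_g*\lambda_N*\delta_{g^{-1}}=\lambda_N$ for all $g$, so $\lambda_N$ is a central idempotent of $M(G)$. For $\nu\in M(Q)$ define $j(\nu)\in M(G)$ by
$$\langle j(\nu),h\rangle=\int_Q\int_Nh(xn)\,dn\,d\nu(xN)\qquad(h\in C(G)).$$
Then $j$ is contractive, $\theta j=\mathrm{id}$ (take $h=k\circ\pi$), and $j\theta(\mu)=\mu*\lambda_N=\lambda_N*\mu$. Hence $\lambda_N*j(\nu)=j\theta j(\nu)=j(\nu)$. On $\lambda_N*M(G)$ we have $j\theta=\mathrm{id}$, so $\theta$ is injective there. Both $j(\nu_1*\nu_2)$ and $j(\nu_1)*j(\nu_2)$ lie in $\lambda_N*M(G)$ and have the image $\nu_1*\nu_2$ under $\theta$, so they are equal: $j$ is a homomorphism.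

**Step 2: the maps respect $L^1$.** If $Z\subset Q$ is $\lambda_Q$-null, then $\pi^{-1}(Z)$ is $\lambda_G$-null because $\theta(\lambda_G)=\lambda_Q$; so $\theta(L^1(G))\subset L^1(Q)$. Next, $j(\lambda_Q)=j\theta(\lambda_G)=\lambda_G*\lambda_N=\lambda_G$. For $k\in C(Q)$ and $h\in C(G)$ we have $\int_Nk(xN)h(xn)\,dn=\int_N\big((k\circ\pi)h\big)(xn)\,dn$, so $j(k\lambda_Q)=(k\circ\pi)\lambda_G$. By density and contractivity $j(L^1(Q))\subset L^1(G)$.

**Step 3: second adjoints.** Write again $\theta,j$ for the second adjoints. They are contractive and weak*-continuous, and by (3) they are homomorphisms for $\Box$. They satisfy $\theta j=\mathrm{id}$ and map $L^1(G)^{**}$ and $L^1(Q)^{**}$ into each other. By Section 2, left and right multiplication by $\lambda_N\in M(G)$ are weak*-continuous on $M(G)^{**}$. They agree on the weak*-dense subspace $M(G)$, so $\lambda_N$ is central in $M(G)^{**}$. By weak* continuity also $\lambda_N\Box j(X)=j(X)$ and $j\theta(F)=\lambda_N\Box F$.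

**Step 4: the lifted derivation.** Put $D=j\circ D_Q\circ\theta|_{L^1(G)^{**}}$, a bounded operator on $L^1(G)^{**}$. By Step 3,
$$\begin{aligned}D(F\Box F')&=j\big(D_Q\theta F\,\Box\,\theta F'+\theta F\,\Box\,D_Q\theta F'\big)=jD_Q\theta F\,\Box\,j\theta F'+j\theta F\,\Box\,jD_Q\theta F'\\&=jD_Q\theta F\,\Box\,\lambda_N\,\Box\,F'+F\,\Box\,\lambda_N\,\Box\,jD_Q\theta F'=D(F)\Box F'+F\Box D(F').\end{aligned}$$
So $D$ is a continuous derivation.

**Step 5: the distance.** For $m\in M(G)^{**}$ and $X\in L^1(Q)^{**}$, $\theta\big(\mathrm{ad}_m(jX)\big)=X\Box\theta(m)-\theta(m)\Box X$ and $\theta D(jX)=D_QX$. So $\theta\circ(D-\mathrm{ad}_m)\circ j=D_Q-\mathrm{ad}_{\theta(m)}$ on $L^1(Q)^{**}$. As $\theta$ and $j$ are contractions, $\|D-\mathrm{ad}_m\|\ge\|D_Q-\mathrm{ad}_{\theta(m)}\|$. $\square$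

**Proof of Theorem B.** Let $G$ be compact with infinite abelianization $A=G/\overline{[G,G]}$. Then $\hat A$ is an infinite discrete abelian group, and by Pontryagin duality every subgroup $\Lambda\le\hat A$ gives the quotient $\hat\Lambda$ of $A$. If $\hat A$ has an element of infinite order, it contains a copy of $\mathbb Z$, and $\mathbb T=\hat{\mathbb Z}$ is a quotient of $A$. Otherwise $\hat A$ is torsion. Take a countably infinite subgroup $\Lambda\le\hat A$. It is the union of finite subgroups $\Lambda_0=\{0\}\subsetneq\Lambda_1\subsetneq\cdots$, whose annihilators in $\hat\Lambda$ are strictly decreasing open subgroups with trivial intersection. So $\hat\Lambda$ is an infinite metrizable profinite abelian group, and it is a quotient of $A$. In either case $G/N\cong Q$ for a closed normal subgroup $N$ and a group $Q$ as in Proposition 7. That proposition, with $a=(1,1,1,\dots)$, gives a continuous derivation of $L^1(Q)^{**}$ at distance at least $\frac12$ from all $\mathrm{ad}_{m'}$, $m'\in M(Q)^{**}$.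 Proposition 8 lifts it to a continuous derivation of $L^1(G)^{**}$ at positive distance from all $\mathrm{ad}_m$, $m\in M(G)^{**}$. $\blacksquare$
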